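# Siegel modular forms that are singular modulo $p$, and when they are theta series modulo $p$

## 1. The guess that theta series give everything, tried by hand

Let $F$ be a Siegel modular form of degree $n+r$ with $p$-integral Fourier coefficients $a_F(T)$, and suppose that $a_F(T)$ vanishes modulo an odd prime $p$ as soon as $\mathrm{rank}(T)>r$. What can $F$ look like modulo $p$? There is one obvious supply of such forms: a theta series of a quadratic form in $r$ variables only has coefficients at matrices ${}^tXTX$, and these have rank at most $r$. The first guess is that modulo $p$ there is nothing else. We make this precise and then test it.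

**Notation.** For $m\ge1$ let $\Lambda_m=\{T=(t_{ij})\in\mathrm{Sym}_m(\mathbb Q)\mid t_{ii}\in\mathbb Z,\ 2t_{ij}\in\mathbb Z\}$, $\mathbf e(x)=e^{2\pi ix}$, $T[X]={}^tXTX$. Let $\mathbb H_m=\{Z=X+iY\in M_m(\mathbb C)\mid {}^tZ=Z,\ Y>0\}$, $\Gamma_m=\mathrm{Sp}_m(\mathbb Z)$, and let $\Gamma_0^{(m)}(N)\subset\Gamma_m$ be the subgroup of all $\begin{pmatrix}A&B\\C&D\end{pmatrix}$ with $C\equiv0\pmod N$. For a Dirichlet character $\chi$ mod $N$, $M_k(\Gamma_0^{(m)}(N),\chi)$ is the space of holomorphic $F:\mathbb H_m\to\mathbb C$ with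
$$F((AZ+B)(CZ+D)^{-1})=\chi(\det D)\det(CZ+D)^kF(Z)$$
on $\Gamma_0^{(m)}(N)$, holomorphic at the cusps if $m=1$. Such $F$ has an expansion $F(Z)=\sum_{0\le T\in\Lambda_m}a_F(T)\mathbf e(\mathrm{tr}(TZ))$. Let $p$ be an odd prime and $\mathbb Z_{(p)}$ the localization of $\mathbb Z$ at $p$. The subscript $\mathbb Z_{(p)}$ on a space of forms means that all coefficients lie in $\mathbb Z_{(p)}$, and $F\equiv G\pmod p$ means congruence of all Fourier coefficients; weights, characters and levels may differ.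

**Definition (mod $p$ singular).** $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is *mod $p$ singular of $p$-rank $r$* if $a_F(T)\equiv0\pmod p$ for all $T\in\Lambda_{n+r}$ with $\mathrm{rank}(T)>r$, and $a_F(T)\not\equiv0\pmod p$ for some $T\in\Lambda_{n+r}$ with $\mathrm{rank}(T)=r$.

**Definition (theta series, level).** For positive definite $T\in\Lambda_r$ put $\vartheta_T^{(m)}(Z)=\sum_{X\in\mathbb Z^{r,m}}\mathbf e(\mathrm{tr}(T[X]Z))$, a form of weight $r/2$ with integral coefficients that depends only on the $\mathrm{GL}_r(\mathbb Z)$-class of $T$. The level is $\mathrm{level}(T)=\min\{L\in\mathbb Z_{\ge1}\mid L(2T)^{-1}\in2\Lambda_r\}$; note that $2\Lambda_r$ is the set of integral symmetric matrices with even diagonal.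

For example, $\mathrm{diag}(1,1)$ has level $4$, because $L/2$ must be even; $\mathrm{diag}(1,3)$ has level $12$, because $L/2$ and $L/6$ must be even. For
$$T_A=\begin{pmatrix}1&1/2\\1/2&1\end{pmatrix},\qquad (2T_A)^{-1}=\tfrac13\begin{pmatrix}2&-1\\-1&2\end{pmatrix},$$
the level is $3$. Write $\varepsilon(T)=|\{U\in\mathrm{GL}_r(\mathbb Z):T[U]=T\}|$ for the number of automorphisms.

**Known result (Boecherer–Kikuta).** If $\chi^2=1$ and $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is mod $p$ singular of $p$-rank $r$, then $2k-r\equiv0\pmod{p-1}$.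

So $k=\frac r2+j\frac{p-1}2$ with $j\in\mathbb Z$. The guess concerns $j=1$ and $j=2$; it is stated in the note "法p特異モジュラー形式の基底について (On the basis of mod p singular forms)".

**Conjecture.** Let $n,r,k,N\in\mathbb N$, $p$ an odd prime, $\chi$ a Dirichlet character mod $N$ with $\chi^2=1$, and let
$$k=k(r,p):=\begin{cases}\frac{p+r-1}2&\text{if } r\equiv2\pmod4,\ p\equiv-1\pmod4,\\ p-1+\frac r2&\text{if } r\equiv0\pmod4,\end{cases}$$
where $(r,p)$ falls into one of these two cases. If $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ is mod $p$ singular of $p$-rank $r$, then $F\equiv\sum_Tc_T\vartheta_T^{(n+r)}\pmod p$ with $c_T\in\mathbb Z_{(p)}$, where $T$ runs over the $\mathrm{GL}_r(\mathbb Z)$-classes of positive definite $T\in\Lambda_r$ with $\mathrm{level}(T)\mid pN$.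

In both cases $r$ is even, and we assume from now on that $r\ge2$ is even. The first case is $j=1$, the second is $j=2$. To experiment we need two standard tools.

**Standard fact (Θ)** (Andrianov–Maloletkin; Andrianov–Zhuravlev, *Modular forms and Hecke operators*). For $0<T\in\Lambda_r$, $r$ even, $\vartheta_T^{(m)}\in M_{r/2}(\Gamma_0^{(m)}(\mathrm{level}\,T),\chi_T)$, where $\chi_T$ is the Kronecker symbol of $(-1)^{r/2}\det2T$.

**A form congruent to $1$.** Let $\chi_p=(\frac{\cdot}p)$, and let $T_A\in\Lambda_{p-1}$ be such that $2T_A$ is the Cartan matrix of the root lattice $A_{p-1}=\{x\in\mathbb Z^p:\sum x_i=0\}$. (For $p=3$ this is the matrix above.) Then $\det2T_A=p$. The inverse Cartan matrix has entries $i(p-l)/p$ for $i\le l$, and $i(p-i)$ is even since $p$ is odd, so the level is $p$. The discriminant $(-1)^{(p-1)/2}p=:p^*$ has Kronecker symbol $\chi_p$. The cyclic shift of the $p$ coordinates is an automorphism of order $p$; a fixed vector is constant with sum $0$, hence $0$. So this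 group of order $p$ acts freely on the nonzero $X\in\mathbb Z^{p-1,m}$ and preserves $T_A[X]$. Every coefficient of $\vartheta_{T_A}$ at $T\ne0$ is therefore divisible by $p$:
$$E_0^{(m)}:=\vartheta_{T_A}^{(m)}\in M_{(p-1)/2}(\Gamma_0^{(m)}(p),\chi_p),\qquad E_0^{(m)}\equiv1\pmod p.\tag{1}$$

Now take the smallest case, $p=3$, $r=2$, $k(2,3)=2$, in degree $m=n+2$.

**Test A.** $F=\vartheta_{\mathrm{diag}(1,1)}E_0$ has weight $2$, level $12$ and quadratic character, and $F\equiv\vartheta_{\mathrm{diag}(1,1)}\pmod3$. The coefficient at $\mathrm{diag}(1,1,0,\dots,0)$ is $\equiv8\not\equiv0$. So $F$ is mod $3$ singular of $3$-rank $2$, and it agrees with the guess.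

**Test B.** $F=(\vartheta_1)^4=\vartheta_{1_4}$, the theta series of four squares, has weight $2$, level $4$ and trivial character. Since $\vartheta_1(Z)^3\equiv\vartheta_1(3Z)=\vartheta_3(Z)\pmod3$, we get $F\equiv\vartheta_1\vartheta_3=\vartheta_{\mathrm{diag}(1,3)}$. In degree one this reads $1+8q+24q^2+32q^3+24q^4+\cdots\equiv1+2q+2q^3+6q^4+\cdots$. The coefficient at $\mathrm{diag}(1,3,0,\dots,0)$ is $\equiv\varepsilon(\mathrm{diag}(1,3))=4\not\equiv0$. Again the guess is right, and the level of $\mathrm{diag}(1,3)$ is $12=3\cdot4$: the factor $p$ in $pN$ is needed.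

**Test C.** $F=\vartheta_{T_A}E_0=\vartheta_{T_A}^2$ should be a third example, but by (1) it is $\equiv1\pmod3$, so it does not have $3$-rank $2$. The theta series has collapsed, because $T_A$ has an automorphism of order $3$. But if coefficients are divisible by $3$, one may divide by $3$, and this breaks the guess.

## 2. Automorphisms of order $p$: two counterexamples for $p=3$, $r=2$

**Obstruction.** Let $0<S\in\Lambda_r$ with $p\mid\varepsilon(S)$. If $F\equiv\sum c_T\vartheta_T^{(n+r)}\pmod p$ with $c_T\in\mathbb Z_{(p)}$ and $0<T\in\Lambda_r$ of any level, then $a_F(\mathrm{diag}(S,0_n))\equiv0\pmod p$.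

*Proof.* Write $X=(X_1,X_2)$ with $X_1\in\mathbb Z^{r,r}$. If $T[X]=\mathrm{diag}(S,0)$, then $T[X_2]=0$, so $X_2=0$ because $T>0$. Hence the coefficient of $\vartheta_T^{(n+r)}$ at $\mathrm{diag}(S,0)$ is $\#\{X_1:T[X_1]=S\}$. The group of $U$ with $S[U]=S$ acts on this set by $X_1\mapsto X_1U$, and freely since $\det X_1\neq0$. So the number is divisible by $\varepsilon(S)$, hence by $p$. $\square$

**Counterexample with $N=6$.** Let $p=3$, $r=2$, $m=n+2$ and
$$F=\tfrac13\bigl(\vartheta_{T_A}^{(m)}-\vartheta_{2T_A}^{(m)}\bigr)\vartheta_{T_A}^{(m)}.$$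
The levels of $T_A$ and $2T_A$ are $3$ and $6$; the discriminants are $-3$ and $-12$, with the same Kronecker symbol at $d$ prime to $6$. So $F\in M_2(\Gamma_0^{(m)}(6),1)$. The argument for (1) also gives $\vartheta_{2T_A}\equiv1\pmod3$. Hence the factor $\frac13(\vartheta_{T_A}-\vartheta_{2T_A})$ has integral coefficients, and, as $\vartheta_{T_A}\equiv1$, $F\equiv\frac13(\vartheta_{T_A}-\vartheta_{2T_A})\pmod3$. Coefficients of rank $>2$ of the right side are $0$. At $\mathrm{diag}(T_A,0)$ the first theta series has coefficient $\varepsilon(T_A)=12$. The second has coefficient $0$, since $2T_A[X]=T_A$ would give $(\det X)^2=\frac14$. So $a_F(\mathrm{diag}(T_A,0))\equiv\frac{12}3\equiv1\pmod3$, and $F$ is mod $3$ singular of $3$-rank $2$. Since $3\mid12=\varepsilon(T_A)$, the obstruction with $S=T_A$ shows that $F$ is not a combination of theta series modulo $3$.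

**Counterexample with $N=4$.** Again $p=3$, $r=2$, $m=n+2$. Let $T_D\in\Lambda_4$ be a Gram matrix of the norm form $Q$ on the Hurwitz quaternion order $H$ (the lattice $D_4$). Then $\det2T_D=4$, $\mathrm{level}(T_D)=2$, $\det4T_D=64$, $\mathrm{level}(2T_D)=4$. Both discriminants are squares, so $F=\frac13(\vartheta_{T_D}^{(m)}-\vartheta_{2T_D}^{(m)})\in M_2(\Gamma_0^{(m)}(4),1)$ by (Θ).

Let $\rho=\frac{-1+i+j+k}2$, an element of order $3$. Left multiplication by $\rho$ is an isometry of $H$ without nonzero fixed vectors, so all coefficients of $\vartheta_{T_D}$ and $\vartheta_{2T_D}$ at $T\ne0$ are divisible by $3$, and $F$ has integral coefficients.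

The maps $x\mapsto\rho^ax\rho^b$ form a group $P\cong C_3\times C_3$ of isometries. It acts faithfully: if $\rho^ax\rho^b=x$ for all $x$, then $x=1$ gives $\rho^{a+b}=1$, so $\rho^a$ commutes with every $x$, so $\rho^a$ is central, and $\rho^a=\rho^b=1$. A nontrivial element of $P$ has order $3$; its non-real eigenvalues come in conjugate pairs, so its fixed space has dimension $0$ or $2$. It therefore fixes no $X\in\mathbb Z^{4,m}$ of rank $\ge3$. So $P$ acts freely on those $X$, the coefficients of rank $\ge3$ of both theta series are divisible by $9$, and those of $F$ are divisible by $3$.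

At $\mathrm{diag}(T_A,0)$ the series $\vartheta_{T_D}$ has coefficient $\#\{(x,y):Q(x)=Q(y)=1,\ \mathrm{tr}(y\bar x)=1\}$. Here $x$ is one of the $24$ units, and $y=ux$ with $u$ a unit of trace $1$, that is, $u=\frac{1\pm i\pm j\pm k}2$. This gives $24\cdot8=192$. The form $2T_D$ takes only even values, so its coefficient is $0$. Hence $a_F(\mathrm{diag}(T_A,0))=64\equiv1\pmod3$: $F$ is mod $3$ singular of $3$-rank $2$, and the obstruction with $S=T_A$ applies.

## 3. Counterexamples for every $p\le r+1$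

**Theorem 1.** Let $(r,p)$ be in one of the two cases of the Conjecture, with $p\le r+1$. For every $n\ge1$ there are $N$, $\chi$ (with $\chi^2=1$) and $F\in M_{k(r,p)}(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$, mod $p$ singular of $p$-rank $r$, which is not congruent mod $p$ to any $\mathbb Z_{(p)}$-combination of series $\vartheta_T^{(n+r)}$, $0<T\in\Lambda_r$ (of any level). So the Conjecture is false.

The plan is to copy the $N=6$ example. The lattice $A_{p-1}$ fits into rank $r$ because $p-1\le r$; the remaining $q=r-(p-1)\ge0$ dimensions, an even number, are filled with a form that has no automorphism of order $p$.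

**Step 1: the form.** Let $K=\mathrm{diag}(a_1,\dots,a_q)$ with integers $2\le a_1<\dots<a_q$, $S_1=T_A\perp K$, $S_2=2T_A\perp K$, $m=n+r$, and
$$F=\tfrac1p(\vartheta_{T_A}-\vartheta_{2T_A})\,\vartheta_K\,\vartheta_{T_A}^{\,j}=\tfrac1p(\vartheta_{S_1}-\vartheta_{S_2})\,\vartheta_{T_A}^{\,j}$$
in degree $m$, with $\vartheta_K=1$ if $q=0$, and $j=1,2$ according to the case. The weight is $\frac r2+j\frac{p-1}2=k(r,p)$. The level of $2T_A$ is $2p$: the entry $\frac1p$ of the inverse Cartan matrix (at $i=1$, $l=p-1$) forces $2p\mid L$, and $2p$ suffices. So $N$, the lcm of the levels of $S_1,S_2,T_A$, is even. Since $\det2S_2=2^{p-1}\det2S_1$ and $2^{p-1}$ is a square, $\chi_{S_1}$ and $\chi_{S_2}$ agree at all $d$ prime to $N$. By (Θ), $F$ has a quadratic or trivial character for $\Gamma_0^{(m)}(N)$.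

**Step 2: $F$ is integral and its coefficients of rank $>r$ vanish mod $p$.** By (1), and the same argument for $2T_A$, $\vartheta_{T_A}-\vartheta_{2T_A}$ is divisible by $p$. So $F$ has integral coefficients, and $F\equiv\frac1p(\vartheta_{S_1}-\vartheta_{S_2})\pmod p$ because $\vartheta_{T_A}\equiv1$. The right side has no coefficients of rank $>r$.

**Step 3: the coefficient at $\mathrm{diag}(S_1,0)$.** Since $\det S_2>\det S_1$, $S_2[X]=S_1$ has no integral solution, so $a_F(\mathrm{diag}(S_1,0))\equiv\varepsilon(S_1)/p$. We compute $\varepsilon(S_1)$. All $a_i\ge2$, so the vectors of value $1$ in $S_1$ are exactly the roots of $A_{p-1}$. They generate $A_{p-1}$, so every automorphism preserves $A_{p-1}$ and its orthogonal complement $K$. In $K$, $\sum a_iy_i^2=a_1$ forces $y=\pm e_1$, since the $a_i$ increase strictly. So automorphisms of $K$ preserve $\{\pm e_1\}$ and the complement $\mathrm{diag}(a_2,\dots,a_q)$, and by induction $\mathrm{Aut}(K)=\{\mathrm{diag}(\pm1,\dots,\pm1)\}$. As $p-1\ge2$,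 $\mathrm{Aut}(A_{p-1})=\{\pm1\}\times\mathfrak S_p$. Thus $\varepsilon(S_1)=2\,p!\,2^q$, which is divisible by $p$ exactly once.

**Step 4: conclusion.** So $a_F(\mathrm{diag}(S_1,0))\not\equiv0$, $F$ is mod $p$ singular of $p$-rank $r$, and $p\mid\varepsilon(S_1)$. The obstruction of Section 2 finishes the proof. $\blacksquare$

## 4. Inverting the lattice sum: the numbers $b_F(L)$

For $p>r+1$ the obstruction is empty. An element of order $p$ in $\mathrm{GL}_r(\mathbb Z)$ has the cyclotomic polynomial of degree $p-1$ dividing its characteristic polynomial, so it needs $r\ge p-1$; hence $p\nmid\varepsilon(T)$ for all $0<T\in\Lambda_r$. We now look for the coefficients $c_T$.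

**Invariance of $a_F$.** This makes coefficients into functions on lattices. Let $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ be mod $p$ singular of $p$-rank $r$, $\chi^2=1$. The transformation law gives $a_F(T[U])=\chi(\det U)\det(U)^ka_F(T)$ for $U\in\mathrm{GL}_{n+r}(\mathbb Z)$. Every $0\le T\in\Lambda_m$ of rank $\rho$ is $\mathrm{GL}_m(\mathbb Z)$-equivalent to some $\mathrm{diag}(T_0,0)$ with $0<T_0\in\Lambda_\rho$. So with the Siegel operator $\Phi$, where $a_{\Phi F}(T)=a_F(\mathrm{diag}(T,0))$, the form $\Phi^{n-1}F\in M_k(\Gamma_0^{(r+1)}(N),\chi)$ is again mod $p$ singular of $p$-rank $r$. In the odd degree $r+1$, $U=-1$ gives $a(T)=\chi(-1)(-1)^ka(T)$ for all $T$, and some coefficient is nonzero, so $\chi(-1)(-1)^k=1$. Hence $a_F$ is $\mathrm{GL}$-invariant, both for $\Phi^{n-1}F$ and for the original $F$.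

**Definition of $b_F$.** Identify $0<S\in\Lambda_r$ with a lattice $(L,Q)$ of rank $r$, $Q:L\to\mathbb Z$, $Q(x)=S[x]$ in a basis. Put $a(L)=a_F(\mathrm{diag}(S,0))$, and define $b_F$ by
$$a(L)=\sum_{M\supseteq L}b_F(M)\qquad(M\subset L\otimes\mathbb Q\text{ a lattice},\ Q(M)\subset\mathbb Z).\tag{2}$$
The sum is finite, and the discriminant of $M\supsetneq L$ is smaller than that of $L$. So (2) determines $b_F(L)=a(L)-\sum_{M\supsetneq L}b_F(M)$ recursively; it lies in $\mathbb Z_{(p)}$ and depends only on the isometry class. We also write $b_F(T)$. Passing from $F$ to $\Phi^{n-1}F$ changes neither $a$ nor $b$.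

**Counting formula.** For $S\leftrightarrow L$ and $0<T\in\Lambda_r$ with lattice $L_T$,
$$\#\{X\in\mathbb Z^{r,r}:T[X]=S\}=\varepsilon(T)\cdot\#\{M\supseteq L:M\cong T\}.\tag{3}$$
Indeed, a solution $X$ is an isometric embedding $\iota:L\to L_T$. Extend it to $L\otimes\mathbb Q$ and put $M=\iota^{-1}(L_T)\supseteq L$; then $\iota$ is an isometry $M\cong L_T$. Conversely, $M$ and an isometry $M\cong L_T$ give $\iota$, and for each $M\cong T$ there are $\varepsilon(T)$ isometries. In particular $b_{\vartheta_T}$ is $\varepsilon(T)$ on the class of $T$ and $0$ on all other classes.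

By (2) and (3), the candidate is forced: **$c_T=b_F(T)/\varepsilon(T)$**. For the $N=6$ form of Section 2, $b_F(T_A)\equiv\frac{12}3\equiv1$, $b_F(2T_A)\equiv-\frac{12}3\equiv2$ and $b_F\equiv0$ elsewhere. The classes that occur are just those of the theta series, but $\varepsilon=12$ cannot be inverted modulo $3$. If $p>r+1$ we can divide. What remains is to show that $b_F(T)\not\equiv0$ only if $\mathrm{level}(T)\mid pN$. This is a statement about $b_F$ in which $\varepsilon$ plays no role, and it can be proved for all odd $p$.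

**Invariants at $p$ and away from $p$.** Write $N=p^sN'$ with $p\nmid N'$, and $\chi=\chi'\chi_p^e$ with $\chi'$ mod $N'$ quadratic or trivial and $e\in\{0,1\}$ ($e=0$ if $s=0$). Put $I_0=1$ and $I_s=[\mathrm{SL}_2(\mathbb Z):\Gamma_0(p^s)]=p^{s-1}(p+1)$ for $s\ge1$. For $0<T\in\Lambda_r$ let $\ell_i(T)$ be the rank of the $p^i$-modular Jordan component of $T$ over $\mathbb Z_p$, and
$$w(T)=\tfrac12\sum_ip^i\ell_i(T),\qquad v(T)=v_p(\det2T)=\sum_ii\,\ell_i(T).$$
Since $\sum p^i\ell_i\equiv\sum\ell_i=r\equiv0\pmod2$, $w(T)\in\mathbb Z$. The $p$-part of $\mathrm{level}(T)$ is $p^{\max\{i:\ell_i\ne0\}}$; let $\mathrm{level}'(T)$ be the prime-to-$p$ part. Write $(-1)^{r/2}\det2T=(p^*)^{v(T)}D_1$ and let $\chi'_T$ be the symbol of $D_1$. As $p^*\equiv1\pmod4$ has symbol $\chi_p$, $\chi_T=\chi_p^{v(T)}\chi'_T$. The conductor of $\chi'_T$ divides $D_1$, so it is prime to $p$; it divides $\mathrm{level}(T)$, as $\chi_T$ and $\chi_p^{v(T)}$ are defined modulo $\mathrm{level}(T)$. So $\chi'_T$ is a character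 mod $\mathrm{level}'(T)$.

For $p=3$ and $T=\mathrm{diag}(1,3)$: $\ell_0=\ell_1=1$, $w=\frac12(1+3)=2$, $v=1$. In Test B this $w$ is the weight of $F$: the weight sees the $p$-part of $T$. For $T_A$ and general $p$, $\ell_0=p-2$, $\ell_1=1$, $w(T_A)=p-1$.

**Theorem 3.** Let $p$ be odd, $r$ even, and $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ ($\chi^2=1$) mod $p$ singular of $p$-rank $r$. If $b_F(T)\not\equiv0\pmod p$, then

* (a) $\mathrm{level}'(T)\mid N'$ and $\chi'_T=\chi'$;
* (b) $w(T)\equiv k+e\frac{p-1}2\pmod{p-1}$ and $w(T)\le kI_s$.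

**Theorem 2.** Let $r$ be even, $p>r+1$, $k=\frac r2+j\frac{p-1}2$, $0\le j\le p-1$ (or $0\le j\le p$ if $p\nmid N$), $\chi^2=1$, and let $F\in M_k(\Gamma_0^{(n+r)}(N),\chi)_{\mathbb Z_{(p)}}$ be mod $p$ singular of $p$-rank $r$. Then $F\equiv\sum_Tc_T\vartheta_T^{(n+r)}\pmod p$ with $c_T\in\mathbb Z_{(p)}$, where the sum is over classes with $\mathrm{level}(T)\mid pN$. One may restrict to $T$ with $v(T)\equiv j+e\bmod2$, $\chi'_T=\chi'$, $w(T)\le kI_s$. In particular the Conjecture holds for all $n,N,\chi$ if $p>r+1$. If $p\nmid N$, only $T$ with $\sum_i(p^i-1)\ell_i(T)\le j(p-1)$ occur. For $j=1$ this means $p\,\|\det2T$; for $j=2$ it means $v(T)\in\{0,2\}$. For $p\nmid N$ the bound $j\le p$ is sharp: the conclusion fails for $j=p+1$.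

With Theorem 1: for a pair $(r,p)$ in one of the two cases, the Conjecture (for all $n,N,\chi$) holds if and only if $p>r+1$. For $p\le r+1$ it fails for every $n$, with a suitable $N$.

## 5. Degree one modulo $p$: weights modulo $p-1$ and the cusps above $\infty$

Fix a prime of $\overline{\mathbb Q}\subset\mathbb C$ above $p$, with valuation ring $O$, maximal ideal $\mathfrak m$, $O/\mathfrak m=\overline{\mathbb F}_p$. A series is $O$-integral if its coefficients lie in $O$; from now on $\equiv$ between such series means modulo $\mathfrak m$, and a bar denotes reduction. $N_1\ge3$ always denotes an integer prime to $p$. Forms with algebraic coefficients on congruence subgroups have conjugates $f|\gamma$ ($\gamma\in\mathrm{SL}_2(\mathbb Z)$) with coefficients in a number field and bounded denominators (Shimura).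

**Facts** (Katz, *p-adic properties of modular schemes and modular forms*, §§1–2; Deligne–Rapoport; Igusa; Katz–Mazur Thm. 12.4.3). Let $X$ be the smooth irreducible projective curve over $\overline{\mathbb F}_p$ attached to $\Gamma(N_1)$, and $\omega$ its Hodge bundle.

* (G1) If $f\in M_\kappa(\Gamma(N_1))$ is $O$-integral at $\infty$, so is every $f|\gamma$; if $\bar f=0$, then $f|\gamma\equiv0$ for all $\gamma\in\mathrm{SL}_2(\mathbb Z)$. $\bar f$ is the $q$-expansion (in $q^{1/N_1}$) of a unique section of $\omega^\kappa$. The $q$-expansion map on $H^0(X,\omega^\kappa)$ is injective. For $\kappa\ge2$ every section is a reduction, and $H^1(X,\omega^\kappa)=0$.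
* (G2) $\deg\omega=\delta:=[\mathrm{SL}_2(\mathbb Z):\pm\Gamma(N_1)]/12$, $\omega^2\cong\Omega^1_X(\text{cusps})$, and $\bar\Delta$ has no zeros off the cusps.
* (G3) The Hasse invariant $A\in H^0(X,\omega^{p-1})$ has $q$-expansion $1$ and simple zeros exactly at the (nonempty set of) supersingular points.

Since $A(q)=1$, a $q$-expansion does not determine its weight. It does determine it modulo $p-1$:

**Lemma 1.** If $f_i\in H^0(X,\omega^{\kappa_i})$ with $\kappa_i$ pairwise incongruent mod $p-1$ and $\sum_if_i(q)=0$, then all $f_i=0$.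

*Proof.* Let $K$ be the function field of $X$, and $\omega_0$ a rational section of $\omega$ that is a generator at one supersingular point. Write $A=\alpha\omega_0^{p-1}$, $\alpha\in K$. By (G3) $\alpha$ has a simple zero at that point, so $Y^{p-1}-\alpha$ is Eisenstein there, hence irreducible, and $y^{p-1}=\alpha$ defines an extension $K(y)$ of degree $p-1$. Let $\omega_{can}$ be the canonical section at $\infty$, by means of which $q$-expansions are defined. $A(q)=1$ means $A=\omega_{can}^{p-1}$, so $(\omega_{can}/\omega_0)^{p-1}=\alpha$, and $y\mapsto\omega_{can}/\omega_0$ embeds $K(y)$ into $\overline{\mathbb F}_p((q^{1/N_1}))$. Under this embedding $f_i(q)=f_i/\omega_{can}^{\kappa_i}=(f_i/\omega_0^{\kappa_i})\,y^{-\kappa_i}$. Since $y^{p-1}=\alpha\in K^\times$ and the $\kappa_i$ are incongruent mod $p-1$, the $y^{-\kappa_i}$ are $K^\times$-multiples of distinct elements of the $K$-basis $1,y,\dots,y^{p-2}$. So all $f_i=0$. $\square$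

We also need forms with level $p^c$. Their reductions are still sections on $X$, and congruences at $\infty$ can be transported along $\Gamma_0(p^c)$, and only along it.

**Lemma 2.** Let $c\ge1$, and let $f\in M_\kappa(\Gamma(N_1)\cap\Gamma_0(p^c))$ be $O$-integral at $\infty$.
(a) $\bar f$ is the $q$-expansion of a section of some $\omega^{\kappa'}$ with $\kappa'\equiv\kappa\pmod{p-1}$.
(b) If $f\equiv0$, then $f|\gamma\equiv0$ for all $\gamma\in\Gamma_0(p^c)$.

*Proof.* **Step 1: a multiplier that is $1$ at $\infty$ and small elsewhere.** Let $\mathcal R(\tau)=\Delta(\tau)^{p^c}/\Delta(p^c\tau)$, of weight $12(p^c-1)$ on $\Gamma_0(p^c)$. Since $\Delta(\tau)^{p^c}\equiv\Delta(p^c\tau)\pmod p$, and $\Delta(p^c\tau)$ has leading coefficient $1$, $\mathcal R\in1+p\mathbb Z[[q]]$. Let $\gamma=\begin{pmatrix}a&b\\c_0&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z)$ with $\gcd(c_0,p^c)=p^i$, $i<c$. The first column of $\mathrm{diag}(p^c,1)\gamma$ is $(p^ca,c_0)$, with gcd $p^i$ because $\gcd(a,c_0)=1$. So $\mathrm{diag}(p^c,1)\gamma=\gamma''\begin{pmatrix}p^i&\beta\\0&p^{c-i}\end{pmatrix}$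 with $\gamma''\in\mathrm{SL}_2(\mathbb Z)$. Comparing automorphy factors, the factor of $\gamma''$ at $(p^i\tau+\beta)/p^{c-i}$ is $(c_0\tau+d)/p^{c-i}$, so
$$(c_0\tau+d)^{-12}\Delta(p^c\gamma\tau)=p^{-12(c-i)}\Delta\bigl((p^i\tau+\beta)/p^{c-i}\bigr),$$
$$\mathcal R|\gamma=p^{12(c-i)}\,\Delta(\tau)^{p^c}\big/\Delta\bigl((p^i\tau+\beta)/p^{c-i}\bigr).$$
The denominator has a root of unity as leading coefficient and integral coefficients, so $\mathcal R|\gamma$ has coefficients divisible by $p^{12}$. Its order in $q$ is $p^c-p^{2i-c}\ge0$, so $\mathcal R$ is holomorphic at all cusps.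

**Step 2: a trace, for (a).** Put $G=\sum_{\eta}(f\mathcal R^t)|\eta$, $\eta\in(\Gamma(N_1)\cap\Gamma_0(p^c))\backslash\Gamma(N_1)$. The $f|\eta$ have bounded denominators, and $\mathcal R^t|\eta$ is divisible by $p^{12t}$ for $\eta\notin\Gamma_0(p^c)$. So for $t\gg0$ all these terms are $\equiv0$; only the trivial coset remains. Hence $G\equiv f\mathcal R^t\equiv f$, and $G\in M_{\kappa+12t(p^c-1)}(\Gamma(N_1))$ is $O$-integral. By (G1) this gives (a), as $p-1\mid p^c-1$.

**Step 3: transport, for (b).** Now $f\equiv0$, so $G\equiv0$ and $G|\gamma\equiv0$ by (G1). Let $\gamma\in\Gamma_0(p^c)$. Conjugation by $\gamma$ preserves $\Gamma(N_1)$ and $\Gamma(N_1)\cap\Gamma_0(p^c)$, so with $\eta'=\gamma^{-1}\eta\gamma$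
$$G|\gamma=\sum_{\eta'}(f\mathcal R^t)|\gamma\eta'=\sum_{\eta'}\bigl((f|\gamma)\mathcal R^t\bigr)|\eta',$$
and $\eta'$ runs over the same cosets. For $t\gg0$ the terms with $\eta'\notin\Gamma_0(p^c)$ are $\equiv0$ as before. What is left is $(f|\gamma)\mathcal R^t\equiv0$. Since $\mathcal R^t\in1+p\mathbb Z[[q]]$ is invertible, $f|\gamma\equiv0$. $\square$

## 6. Theorem 2, granted Theorem 3

Let $p>r+1$; as $r\ge2$ is even, $p\ge5$. Let $b(T)=b_F(T)\not\equiv0$.

**Step 1: the level.** We show $\mathrm{level}(T)\mid pN$. By Theorem 3(a), $\mathrm{level}'(T)\mid N'$. By (b), $\sum p^i\ell_i(T)\le2kI_s=(r+j(p-1))I_s$.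

If $s=0$, subtract $\sum\ell_i=r$:
$$\sum_i(p^i-1)\ell_i\le j(p-1)\le p(p-1)<p^2-1.\tag{4}$$
So $\ell_i=0$ for $i\ge2$, and $\mathrm{level}(T)\mid pN$.

If $s\ge1$ and $\ell_i\ne0$ for some $i\ge s+2$, then $p^{s+2}\le p^{s-1}(p+1)(r+j(p-1))$. Here $r\le p-2$ and $j\le p-1$ give $r+j(p-1)\le(p-2)+(p-1)^2=p^2-p-1$, so $p^3\le(p+1)(p^2-p-1)=p^3-2p-1$, a contradiction. So the $p$-part of $\mathrm{level}(T)$ divides $p^{s+1}$, and $\mathrm{level}(T)\mid pN$.

**Step 2: parity and characters.** We want $\vartheta_TE_0^j$ to have the character $\chi$. Since $(p^i-1)/(p-1)=1+p+\dots+p^{i-1}\equiv i\pmod2$, $p^i-1\equiv i(p-1)\pmod{2(p-1)}$. Hence $2w(T)\equiv r+v(T)(p-1)\pmod{2(p-1)}$, i.e. $w(T)\equiv\frac r2+v(T)\frac{p-1}2\pmod{p-1}$. Comparing with (b), where $k+e\frac{p-1}2=\frac r2+(j+e)\frac{p-1}2$, gives $v(T)\equiv j+e\pmod2$. So $\chi_T\chi_p^j=\chi'_T\chi_p^{v(T)+j}=\chi'\chi_p^e=\chi$. For $s=0$ we have $e=0$, and by (4) $v(T)=\ell_1\le j$ with $v(T)\equiv j\pmod2$: $v(T)=1$ for $j=1$, and $v(T)\in\{0,2\}$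 for $j=2$.

**Step 3: the coefficients $c_T$.** As noted in Section 4, $p\nmid\varepsilon(T)$ for all $0<T\in\Lambda_r$. Put $c_T=b(T)/\varepsilon(T)$ if $b(T)\not\equiv0$, and $c_T=0$ otherwise. The sum $\sum c_T\vartheta_T$ is finite: $\mathrm{level}(T)\mid pN$ bounds $\det2T$, which divides $\mathrm{level}(T)^r$, and there are finitely many classes of bounded determinant. By (3) its coefficient at $\mathrm{diag}(S,0)$ is $\sum_Tc_T\,\varepsilon(T)\,\#\{M\supseteq L:M\cong T\}\equiv\sum_{M\supseteq L}b(M)=a(L)$. So the rank-$r$ coefficients of $F$ and of $\sum c_T\vartheta_T$ agree mod $p$.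

**Step 4: lower rank, for $n=1$.** We exclude a discrepancy in rank $<r$. Put
$$G=F-\sum_Tc_T\,\vartheta_T^{(r+1)}(E_0^{(r+1)})^j\equiv F-\sum_Tc_T\vartheta_T^{(r+1)}.$$
By Step 2, $G\in M_k(\Gamma_0^{(r+1)}(pN),\chi)_{\mathbb Z_{(p)}}$, and all coefficients of rank $\ge r$ vanish mod $p$. Suppose $G\not\equiv0$, and let $\rho<r$ be the largest rank of a $T$ with $a_G(T)\not\equiv0$.

If $\rho\ge1$, $G$ is mod $p$ singular of $p$-rank $\rho$, so $2k\equiv\rho\pmod{p-1}$ by the Known result. But $2k=r+j(p-1)\equiv r$, and $0<r-\rho<p-1$, a contradiction.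

If $\rho=0$, $g:=\Phi^rG\in M_k(\Gamma_0(pN),\chi)$ is congruent to a constant $\not\equiv0$. Apply Lemma 2(a) to $g^2$ on $\Gamma(N_1)\cap\Gamma_0(p^{s+1})$ with $N'\mid N_1$ (recall $\chi^2=1$): a nonzero constant is the $q$-expansion of a section of weight $\equiv2k$. It is also that of a section of weight $0$, so $2k\equiv0\pmod{p-1}$ by Lemma 1, i.e. $r\equiv0\pmod{p-1}$. But $0<r<p-1$, a contradiction.

So $F\equiv\sum c_T\vartheta_T^{(r+1)}$.

**Step 5: general $n$.** $F-\sum c_T\vartheta_T^{(n+r)}$ has coefficients $\equiv0$ in rank $>r$. In rank $\le r$ every index is equivalent to $\mathrm{diag}(T_0,0)$ with $T_0$ of size $r$. By $\mathrm{GL}$-invariance of $a_F$ and of theta coefficients, these coefficients are those of $\Phi^{n-1}F-\sum c_T\vartheta_T^{(r+1)}$, hence $\equiv0$ by Step 4. The restrictions on $T$ in Theorem 2 are Steps 1 and 2 together with Theorem 3. For $j=1,2$ (and $p\ge5$, so $j\le p-1$) this is the Conjecture. $\blacksquare$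

The sharpness claim of Theorem 2 is proved in Section 11. It remains to prove Theorem 3.

## 7. The Fourier–Jacobi coefficient attached to a lattice $L$

By Section 4 we may assume that $F$ has degree $r+1$. Write $b=b_F$. The plan is to isolate one lattice $L$ with $b(L)\not\equiv0$ by looking at the part of $F$ that belongs to $L$.

**Lattices.** $L$ has basis $e_i$ with Gram matrix $S$, $B(x,y)=Q(x+y)-Q(x)-Q(y)$, $L^\#$ is the dual with respect to $B$, and $D=L^\#/L=D_p\oplus D_{p'}$ is the splitting into the $p$-part and the prime-to-$p$ part. The Gram matrix of $B$ on $L^\#$ is $(2S)^{-1}$, so $\mathrm{level}(S)=\min\{l:lQ(L^\#)\subset\mathbb Z\}$. If $M\supseteq L$ with $Q(M)\subset\mathbb Z$, then $M\subset M^\#\subset L^\#$. For example, for $L=A_2$ we have $D\cong\mathbb Z/3$ with $Q=\frac13$ on the nonzero classes, so the only such $M$ is $L$ itself.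

**The function $\phi$.** Write $Z=\begin{pmatrix}Z_1&z\\{}^tz&\tau\end{pmatrix}$, $\tau\in\mathbb H_1$. The coefficient of $\mathbf e(\mathrm{tr}(SZ_1))$ in $F$ is
$$\phi(\tau,z)=\sum_{R,t}a_F\begin{pmatrix}S&R/2\\{}^tR/2&t\end{pmatrix}q^t\,\mathbf e({}^tRz).$$
Identify $z$ with an element of $L\otimes\mathbb C$ and $R$ with $x\in L^\#$, $B(x,e_i)=R_i$. Then ${}^tRz=B(x,z)$ and $Q(x)=\frac14{}^tRS^{-1}R$. The matrix is positive semidefinite if and only if $t\ge Q(x)$; it has rank $r$ if $t=Q(x)$ and rank $r+1$ otherwise. If $t=Q(x)\in\mathbb Z$, it is the Gram matrix of the vectors $e_1,\dots,e_r,x$. They generate $M=L+\mathbb Zx$, on which $Q$ is integral, and the kernel of $\mathbb Z^{r+1}\to M$ is a direct summand of rank $1$. So the matrix is equivalent to $\mathrm{diag}(S_M,0)$. By singularity mod $p$ and (2), modulo $p$ only the terms with $t=Q(x)\in\mathbb Z$ survive, with coefficient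
$$a(L+\mathbb Zx)=\sum_{M\supseteq L,\ M\ni x}b(M).\tag{5}$$

**Transformation laws.** Embed $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z)$ into $\Gamma_{r+1}$ by the blocks $\mathrm{diag}(1_r,a)$, $\mathrm{diag}(0_r,b)$, $\mathrm{diag}(0_r,c)$, $\mathrm{diag}(1_r,d)$. It sends $(Z_1,z,\tau)$ to $(Z_1-\frac{c\,z\,{}^tz}{c\tau+d},\frac z{c\tau+d},\gamma\tau)$, with automorphy factor $c\tau+d$. Comparing coefficients of $\mathbf e(\mathrm{tr}(SZ_1))$ gives, for $\gamma\in\Gamma_0(N)$,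
$$\phi\Bigl(\gamma\tau,\frac z{c\tau+d}\Bigr)=\chi(d)(c\tau+d)^k\,\mathbf e\Bigl(\frac{cQ(z)}{c\tau+d}\Bigr)\phi(\tau,z).\tag{6}$$
The $\mathrm{GL}$-invariance of $a_F$ under unipotent matrices gives, for $\lambda,\mu\in L$,
$$\phi(\tau,z+\lambda\tau+\mu)=\mathbf e(-Q(\lambda)\tau-B(\lambda,z))\,\phi(\tau,z).\tag{7}$$
For any $\gamma\in\mathrm{SL}_2(\mathbb Z)$ put $\phi|\gamma:=(c\tau+d)^{-k}\mathbf e(-\frac{cQ(z)}{c\tau+d})\phi(\gamma\tau,\frac z{c\tau+d})$. This is the coefficient of $\mathbf e(\mathrm{tr}(SZ_1))$ in $F|\gamma$, and by the Koecher principle (degree $r+1\ge3$)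
$$\phi|\gamma=\sum a'(x,t)\,q^t\,\mathbf e(B(x,z))\quad\text{is supported on }t\ge Q(x).\tag{8}$$

## 8. The Weil representation sees the level away from $p$: proof of Theorem 3(a)

**Theta decomposition.** By (7), $\phi=\sum_{\mu\in D}h_\mu(\tau)\theta_\mu(\tau,z)$ with
$$\theta_\mu=\sum_{x\in\mu+L}q^{Q(x)}\mathbf e(B(x,z)),\qquad h_\mu=\sum_ta_F\begin{pmatrix}S&R_x/2\\{}^tR_x/2&t\end{pmatrix}q^{t-Q(x)}\quad(\text{any }x\in\mu),$$
where $R_x$ is the vector belonging to $x$. By (5) only the exponent $t=Q(x)$ survives mod $p$: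
$$h\equiv v:=\sum_{M\supseteq L}b(M)\mathbf 1_{M/L}\pmod p,\quad\text{a constant vector in }\mathbb Z_{(p)}[D].\tag{9}$$

**A first attempt, and where it stops.** The vector $h$ transforms under $\Gamma_0(N)$ by a Weil representation. If (9) persisted under all of $\Gamma_0(N)$, $v$ would be an invariant vector mod $p$, and one would hope to read off $\mathrm{level}(L)\mid N$. Test B shows that this is false: there $N=4$, $b_F(\mathrm{diag}(1,3))\equiv4\not\equiv0\pmod3$, and the level is $12$. The point is that a congruence of expansions at $\infty$ can be moved by Lemma 2(b) only along $\Gamma_0(p^c)$; also, the Weil representation of $D_p$ involves $1/\sqrt{|D_p|}$, which is not $p$-integral. So we only use matrices $\equiv1$ modulo a high power of $p$. They see $D_{p'}$ and nothing of $D_p$.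

**Facts on the Weil representation.** Let $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, $V=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Since $r$ is even, $(\theta_\mu)|\gamma=W(\gamma)(\theta_\mu)$ (weight $r/2$), with the unitary Weil representation $W$ of $\mathrm{SL}_2(\mathbb Z)$ on $\mathbb C[D]$:
$$W(V)e_\mu=\mathbf e(Q(\mu))e_\mu,\qquad W(J)=\frac{\text{root of unity}}{\sqrt{|D|}}\bigl(\mathbf e(-B(\mu,\nu))\bigr)_{\mu,\nu};$$
the second formula is Poisson summation. The root of unity is $\mathbf e(-r/8)$, which by Milgram's formula is the complex conjugate of the normalized Gauss sum $g(D)=|D|^{-1/2}\sum_{\mu\in D}\mathbf e(Q(\mu))$. Let $W^c$ be the entrywise complex conjugate of $W$. We use the following.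

* (W1) $W=W_p\otimes W_{p'}$, the Weil representations of $D_p$ and $D_{p'}$. Indeed $g$ is multiplicative on orthogonal sums. The classical Gauss sums of $ax^2/p^i$ give $g(D_p)^4=1$; as $r$ is even, $g(D)^4=1$, so $g(D_{p'})^4=1$ too. A discriminant form with $g^4=1$ (even signature) has a genuine Weil representation of $\mathrm{SL}_2(\mathbb Z)$, which factors through reduction modulo its level. So $W_p$ factors through $\mathrm{SL}_2(\mathbb Z/p^c)$ and $W_{p'}$ through $\mathrm{SL}_2(\mathbb Z/N_1)$, if $p^c$ and $N_1$ are multiples of the $p$-part and the prime-to-$p$ part of $\mathrm{level}(L)$.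
* (W2) $W(\gamma)e_0=\chi_L(d)e_0$, and row $0$ of $W(\gamma)$ is $\chi_L(d)\,{}^te_0$, for $\gamma\in\Gamma_0(\mathrm{level}\,L)$. To see this, compute the coefficient of $\mathbf e(\mathrm{tr}(SZ_1))$ in $\vartheta_S^{(r+1)}$: sum over $X=(X_1,x)$ with $S[X_1]=S$ and substitute $x\mapsto X_1x$; the result is $\varepsilon(S)\theta_0(\tau,z)$. By (Θ), $\theta_0|\gamma=\chi_L(d)\theta_0$, and the $\theta_\nu$ are linearly independent, so row $0$ is as stated. The entry $W(\gamma)_{00}$ has absolute value $1$, so by unitarity the rest of column $0$ vanishes.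
* (W3) $W_{p'}(\gamma)e_0=\chi'_L(d)e_0$ for all $\gamma\in\Gamma_0(\mathrm{level}'L)$: replace $\gamma$ by a matrix that is $\equiv\gamma$ mod $N_1$ and $\equiv1$ mod $p^c$, $c\ge1$, and use (W2). Likewise, for $\gamma\in\Gamma(N_1)\cap\Gamma_0(p^c)$, row $0$ of $W_p(\gamma)$ is $\chi_p(d)^{v(L)}\,{}^te_0$.
* (W4) For isotropic $U\subset D_{p'}$ ($Q|_U=0$ in $\mathbb Q/\mathbb Z$) the map $\mathbb C[U^\perp/U]\to\mathbb C[D_{p'}]$, $e_{x+U}\mapsto\sum_{u\in U}e_{x+u}$, is equivariant. On $V$: $Q(x+u)=Q(x)$ in $\mathbb Q/\mathbb Z$ for $x\in U^\perp$. On $J$: $\sum_u\mathbf e(-B(x+u,\nu))$ is $|U|\,\mathbf e(-B(x,\nu))$ if $\nu\in U^\perp$ and $0$ otherwise; moreover $|U^\perp/U|=|D_{p'}|/|U|^2$, and the same summation over cosets of $U$ shows $g(D_{p'})=g(U^\perp/U)$.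
* (W5) The entries of $W_{p'}(\gamma)$ and $W^c_{p'}(\gamma)$ lie in $O$: this holds for $J$ and $V$, since $|D_{p'}|$ is prime to $p$.

**Step 1: modularity of $h$.** Put $w=k-\frac r2$. Then $\phi|\gamma={}^t(h|_w\gamma)\,W(\gamma)(\theta_\mu)$ for $\gamma\in\mathrm{SL}_2(\mathbb Z)$. For $\gamma\in\Gamma_0(N)$, (6) says $\phi|\gamma=\chi(d)\phi$. As the $\theta_\mu$ are independent and $({}^tW)^{-1}=W^c$ by unitarity,
$$h|_w\gamma=\chi(d)W^c(\gamma)h\qquad(\gamma\in\Gamma_0(N)).\tag{10}$$
For all $\gamma\in\mathrm{SL}_2(\mathbb Z)$, ${}^tW(\gamma)(h|\gamma)$ is the vector of theta components of $\phi|\gamma$, whose exponents $t-Q(x)$ are $\ge0$ by (8). So the $h_\mu$ are holomorphic at all cusps. By the Known result, $w=j\frac{p-1}2$ with $j\in\mathbb Z$. If $w<0$, then $h=0$ for every $L$. But $a(L)$ is the constant term of $h_0$, so all $a(L)$ would vanish, which is impossible. Thus $j\ge0$.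

Choose $c\ge\max(1,s)$ and $N_1$ as in (W1), with also $N'\mid N_1$. View $D_{p'}$ as the elements $(0,\mu)$ of $D$. For $\mu\in D_{p'}$ and $\gamma\in\Gamma(N_1)\cap\Gamma_0(p^c)\subset\Gamma_0(N)$ we have $W(\gamma)=W_p(\gamma)\otimes1$ and $\chi(d)=\chi_p(d)^e$. So (10) and (W3) give
$$h_\mu|\gamma=\psi(d)h_\mu,\qquad\psi=\chi_p^{e+v(L)}=:\chi_p^{e_1},\ e_1\in\{0,1\}.\tag{11}$$

**Step 2: the congruence (9) persists on $\Gamma(p^c)$.** We claim: $h_\mu|\gamma\equiv v_\mu$ for $\mu\in D_{p'}$ and $\gamma\in\Gamma(p^c)$. Write $E_0=E_0^{(1)}$.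

Suppose $v_\mu\not\equiv0$. By (11), $h_\mu E_0^{e_1}$ has trivial character on $\Gamma(N_1)\cap\Gamma_0(p^c)$ and weight $(j+e_1)\frac{p-1}2$; its reduction is the constant $\bar v_\mu\ne0$. By Lemma 2(a) this constant is the $q$-expansion of a section of weight $\equiv(j+e_1)\frac{p-1}2$, and it is also a section of weight $0$. By Lemma 1, $(j+e_1)\frac{p-1}2\equiv0\pmod{p-1}$, so $j\equiv e_1\pmod2$ and $\psi=\chi_p^j$. So $h_\mu$ and $E_0^j$ have the same weight and character on $\Gamma(N_1)\cap\Gamma_0(p^c)$, and Lemma 2(b) applies to $(h_\mu-v_\mu E_0^j)E_0^{e_1}\equiv0$. For $\gamma\in\Gamma(p^c)$, $E_0|\gamma=E_0$, so $(h_\mu|\gamma-v_\mu E_0^j)E_0^{e_1}\equiv0$. As $E_0\equiv1$, $h_\mu|\gamma\equiv v_\mu$. If $v_\mu\equiv0$, apply Lemma 2(b) to $h_\mu E_0^{e_1}\equiv0$ in the same way.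

**Step 3: an invariant vector mod $p$.** For $\gamma\in\Gamma_0(N')\cap\Gamma(p^c)\subset\Gamma_0(N)$ we have $\chi(d)=\chi'(d)$ and $W(\gamma)=1\otimes W_{p'}(\gamma)$. Restrict (10) to $D_{p'}$ and reduce, using Step 2, (9) and (W5):
$$v'\equiv\chi'(d)W^c_{p'}(\gamma)\,v',\qquad v'=\sum_{M\supseteq L}b(M)\mathbf 1_{U_M},\quad U_M=(M/L)\cap D_{p'}.\tag{12}$$
Here $U_M$ is the prime-to-$p$ part of $M/L$, so $U_M^\perp/U_M$ (with $\perp$ in $D_{p'}$) is the prime-to-$p$ discriminant form of $M$.

**Step 4: isolate $L$.** Suppose (a) fails for some $L$ with $b(L)\not\equiv0$; choose it with $|L^\#/L|$ minimal. For $M\supsetneq L$ with $b(M)\not\equiv0$ we then have $\mathrm{level}'(M)\mid N'$ and $\chi'_M=\chi'$. By (W3) for $M$ (note $\mathrm{level}'(M)\mid\mathrm{level}'(L)\mid N_1$) and (W4), which carries $e_0$ to $\mathbf 1_{U_M}$, $W^c_{p'}(\gamma)\mathbf 1_{U_M}=\chi'(d)\mathbf 1_{U_M}$; the characters are real, so conjugation changes nothing. So these terms cancel in (12). As $b(L)$ is a unit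 mod $p$, this leaves
$$e_0\equiv\chi'(d)W^c_{p'}(\gamma)e_0\qquad\text{for all }\gamma\in\Gamma_0(N')\cap\Gamma(p^c).\tag{13}$$

**Step 5: read off the level and the character.** Take $\gamma\equiv\begin{pmatrix}1&0\\N'&1\end{pmatrix}=J^{-1}V^{-N'}J$ mod $N_1$ and $\gamma\equiv1$ mod $p^c$. Then $\chi'(d)=1$, and (13) becomes $W^c_{p'}(V)^{-N'}W^c_{p'}(J)e_0\equiv W^c_{p'}(J)e_0$. Since $W^c_{p'}(J)e_0$ is a $p$-unit times $\sum_{x\in D_{p'}}e_x$, and $W^c_{p'}(V)^{-N'}e_x=\mathbf e(N'Q(x))e_x$, we get $\mathbf e(N'Q(x))\equiv1$ for all $x\in D_{p'}$. Roots of unity of order prime to $p$ are distinct mod $\mathfrak m$, so $N'Q(x)\in\mathbb Z$ for all $x\in D_{p'}$, i.e. $\mathrm{level}'(L)\mid N'$. Now (W3) applies to every $\gamma$ in (13): $\chi'(d)\chi'_L(d)\equiv1$. These values are $\pm1$ and $p$ is odd, so they are equal to $1$, and every $d$ prime to $N'$ occurs modulo $N'$. So $\chi'_L=\chi'$. Thus $L$ satisfies (a), a contradiction. This proves (a). $\blacksquare$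

## 9. A weight bound at level $p^s$ from the supersingular points

At $p$ we use the weight. Suppose that a form of weight $k$ has the same reduction as a section $g$ of larger weight $\kappa\equiv k\pmod{p-1}$. At level prime to $p$ this is easy: the reduction is a section $\bar f$ of $\omega^k$, and $g=A^{(\kappa-k)/(p-1)}\bar f$ by injectivity of $q$-expansions, so $g$ vanishes at every supersingular point. For level $p^s$ with $s\ge1$, Lemma 2(a) gives a section only of weight $k+12t(p^s-1)$ with uncontrolled $t$, and the comparison yields no useful bound. The next lemma repairs this: if $g$ is nonzero at all supersingular points, then powers of $g$ with coefficients of small weight produce *all* sections of large weight, in particular ones that vanish to very high order at $\infty$, too high for the level-$p^s$ form that lifts them.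

**Lemma 3.** Let $f\in M_k(\Gamma(N_1)\cap\Gamma_0(p^s))$ be $O$-integral at $\infty$, and let $g\in H^0(X,\omega^\kappa)$ have $q$-expansion $\bar f$, with $\kappa\equiv k\pmod{p-1}$ and $g$ nonvanishing at all supersingular points. Then $\kappa\le kI_s$.

*Proof.* Since $f\ne0$, $k\ge0$. If $\kappa\le k$ the claim is clear, so let $\kappa=k+(p-1)x$, $x>0$.

**Step 1: generating all sections.** We claim: for $\kappa_0\ge x(p-1)+2$ and $d\ge0$, every $u\in H^0(X,\omega^{\kappa_0+d\kappa})$ has the form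
$$u=\sum_{i=0}^d\bar e_i\,g^iA^{(d-i)x},\qquad\bar e_i\in H^0(X,\omega^{\kappa_0+(d-i)k}).$$
The case $d=0$ is trivial. For $d\ge1$ let $Z=x\cdot(\text{supersingular divisor})$, which is the divisor of $A^x$ by (G3). Then $H^1(X,\omega^{\kappa_0}(-Z))=H^1(X,\omega^{\kappa_0-x(p-1)})=0$ by (G1), so $H^0(X,\omega^{\kappa_0})\to H^0(Z,\omega^{\kappa_0}|_Z)$ is surjective. As $g$ is invertible on $Z$, there is $\bar e_d\in H^0(X,\omega^{\kappa_0})$ with $\bar e_d|_Z=(u/g^d)|_Z$. Then $u-\bar e_dg^d$ vanishes on $Z$, so it equals $A^xu'$ with $u'$ of weight $\kappa_0+d\kappa-x(p-1)=(\kappa_0+k)+(d-1)\kappa$. Apply induction on $d$ to $u'$, with $\kappa_0+k\ge\kappa_0$ in place of $\kappa_0$, and multiply by $A^x$.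

**Step 2: a section vanishing to high order, lifted.** Fix $\kappa_0=x(p-1)+2$ and let $d$ be large. By Riemann–Roch, $\dim H^0(X,\omega^{\kappa_0+d\kappa})\ge(\kappa_0+d\kappa)\delta+1-g_X$, with $g_X$ the genus. So there is $u\ne0$ of weight $\kappa_0+d\kappa$ vanishing at the cusp $\infty$ to order at least $(\kappa_0+d\kappa)\delta-g_X$ in the local parameter $q^{1/N_1}$. Write $u$ as in Step 1, lift the $\bar e_i$ (of weight $\ge2$) to $O$-integral forms $e_i$ by (G1), and put $G=\sum e_if^i\in M_{\kappa_0+dk}(\Gamma(N_1)\cap\Gamma_0(p^s))$. Since $A(q)=1$ and $g(q)=\bar f$, the reduction of $G$ has the $q$-expansion of $u$.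

**Step 3: an upper bound for the order (Sturm).** Let $\mathcal N=\prod_\gamma G|\gamma$ over $(\Gamma(N_1)\cap\Gamma_0(p^s))\backslash\Gamma(N_1)$, which has $I_s$ cosets as $p\nmid N_1$. Scale each factor with $\gamma\ne1$ to be $O$-integral with nonzero reduction; this is possible since its coefficients lie in a number field and have bounded denominators. Then $\mathcal N\in M_{(\kappa_0+dk)I_s}(\Gamma(N_1))$ has nonzero reduction, of order at least $\mathrm{ord}\,\bar G$. By (G2) the order is at most the degree: $\mathrm{ord}\,\bar G\le(\kappa_0+dk)I_s\delta$.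

**Step 4: comparison.** So $(\kappa_0+d\kappa)\delta-g_X\le(\kappa_0+dk)I_s\delta$ for all large $d$. Divide by $d\delta$ and let $d\to\infty$: $\kappa\le kI_s$. $\square$

## 10. Specialization at torsion points: proof of Theorem 3(b)

**The naive specialization.** Setting $z=0$ in $\phi$ gives a form of weight $k$ that is congruent, by (5), to $\sum_{M\supseteq L}b(M)\Theta_M$ with the full theta series $\Theta_M=\sum_{x\in M}q^{Q(x)}$. One would like to apply Lemma 3 with $g$ of weight $w(L)$. This stops at the hypothesis on supersingular points: for $p=3$ and $L=A_2$ we have $\Theta_L\equiv1$ and $w(L)=2=p-1$, so the section of weight $w(L)$ is $A$ itself, which vanishes at every supersingular point. The way out is to replace $L$ by a diagonal sublattice $L'$ of index prime to $p$. Its theta series is a product of one-variable theta series, hence an eta quotient, hence without zeros off the cusps. Torsion points $z$ of order prime to $p$ allow this replacement.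

**Step 1: the forms $f_\sigma$.** Let $\ell$ be prime to $p$, $y\in\ell^{-1}L$, $f_y(\tau)=\phi(\tau,y)$. For $\gamma\in\Gamma_0(N)$, $\gamma\equiv1$ mod $\ell^2$, put $z=(c\tau+d)y$ in (6) and use (7) with $\lambda=cy$, $\mu=(d-1)y\in L$. The exponents add up to $c(c\tau+d)Q(y)-c^2Q(y)\tau-2cQ(y)=c(d-2)Q(y)$, so
$$f_y(\gamma\tau)=\chi(d)(c\tau+d)^k\,\mathbf e(c(d-2)Q(y))f_y(\tau)=\chi(d)(c\tau+d)^kf_y(\tau),$$
because $\ell^2\mid c$ and $\ell^2Q(y)\in\mathbb Z$. At the cusps: by (8) with $z=(c\tau+d)y$, for every $\gamma\in\mathrm{SL}_2(\mathbb Z)$ the exponents of $f_y|\gamma$ are $t+cB(x,y)+c^2Q(y)\ge Q(x+cy)\ge0$. So for $N'\ell^2\mid N_1$, $f_y\in M_k(\Gamma(N_1)\cap\Gamma_0(p^s),\chi_p^e)$.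

The pairing $B$ between $L^\#/\ell L^\#$ and $\ell^{-1}L/L$ is perfect, and these groups have order $\ell^r$ prime to $p$. By Fourier inversion, for every $\sigma:L^\#/\ell L^\#\to\{0,1\}$ there is a $\mathbb Z_{(p)}[\zeta_\ell]$-combination $f_\sigma$ of the $f_y$ in which the terms of $\phi$ belonging to $x$ are weighted by $\sigma(x)$. By (5),
$$f_\sigma\equiv\sum_{M\supseteq L}b(M)\,\Theta_{M,\sigma},\qquad\Theta_{M,\sigma}=\sum_{x\in M}\sigma(x)q^{Q(x)}.\tag{14}$$

**Step 2: the choice of $\sigma$.** We want $\sigma|_L=\mathbf 1_{L'}$ with $L'$ diagonal. As $p$ is odd, $L\otimes\mathbb Z_{(p)}$ has an orthogonal basis $v_1,\dots,v_r$; scaling by integers prime to $p$ we may take $v_i\in L$. Write $Q(v_i)=p^{\nu_i}u_i$ with $p\nmid u_i>0$; exactly $\ell_n(L)$ of the $\nu_i$ are equal to $n$. Then $L'=\bigoplus\mathbb Zv_i$ has index $\ell_0$ in $L$ prime to $p$. (In this section $\ell_0$ without an argument is this index.) Put $\ell=\ell_0|D_{p'}|$. Then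
$$L\cap\ell L^\#\subset\ell_0L\subset L'.$$
Indeed, let $x=\ell_0z\in L$ with $z\in|D_{p'}|L^\#$. The class of $z$ in $D$ lies in $|D_{p'}|D\subset D_p$, so it has $p$-power order; this order divides $\ell_0$, which is prime to $p$; so $z\in L$. Hence $\sigma(x+\ell z):=\mathbf 1_{L'}(x)$ ($x\in L$, $z\in L^\#$), $\sigma:=0$ off $L+\ell L^\#$, is well defined, and $\sigma|_L=\mathbf 1_{L'}$.

**Lemma 4.** For suitable $N_1$ (prime to $p$, depending on $L$):
(i) for each $M\supseteq L$, $\overline\Theta_{M,\sigma}$ is the $q$-expansion of a section of weight $w(M)$ on $X$;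
(ii) the section belonging to $\overline\Theta_{L,\sigma}$ has no zeros off the cusps, in particular none at supersingular points; its constant term is $1$.

*Proof.* (i) Choose an orthogonal basis $v_1,\dots,v_r\in M$ of $M\otimes\mathbb Z_{(p)}$ as in Step 2, with $Q(v_i)=p^{\nu_i}u_i$, now for $M$, and $M'=\bigoplus\mathbb Zv_i$ of index prime to $p$ in $M$. Since $\ell M'\subset\ell L^\#$, $\sigma$ is constant on cosets of $\ell M'$. A coset in $M$ consists of the $\sum t_iv_i$ with $t_i\in\alpha_i+\ell\mathbb Z$, $\alpha_i\in\mathbb Z_{(p)}$. So $\Theta_{M,\sigma}$ is a finite sum of series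
$$\prod_i\sum_{t\in\alpha_i+\ell\mathbb Z}q^{p^{\nu_i}u_it^2}\equiv\prod_i\Bigl(\sum_{t\in\alpha_i+\ell\mathbb Z}q^{u_it^2}\Bigr)^{p^{\nu_i}}\pmod p.$$
The right side is a congruence theta series of a positive definite diagonal form in the even number $\sum p^{\nu_i}=2w(M)$ of variables, with coefficients $u_i$. Let $d_0$, prime to $p$, be a common denominator of the $\alpha_i$, and substitute $t=t'/d_0$, $t'\in d_0\alpha_i+d_0\ell\mathbb Z$. The series is then the theta series of a coset $h+K$ at $\tau/d_0^2$, where $K$ is the lattice $(d_0\ell\mathbb Z)^{2w(M)}$ with the diagonal form and $h$ is integral, hence in $K^\#$. By the classical theorem, theta series of $h+K$, $h\in K^\#$, for an even lattice $K$ of even rank are modular on $\Gamma(\mathrm{level}\,K)$, of half the rank as weight. Here $\mathrm{level}\,K$ is prime to $p$. Passing to $\tau/d_0^2$ gives a form on $\Gamma(d_0^2\,\mathrm{level}\,K)$, because $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ in this group goes to $\begin{pmatrix}a&b/d_0^2\\cd_0^2&d\end{pmatrix}\in\Gamma(\mathrm{level}\,K)$.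 So the right side lies in $M_{w(M)}(\Gamma(N_1))$ for suitable $N_1$ prime to $p$, and (G1) gives the section. Only finitely many $M$ and cosets occur, so $N_1$ can be chosen uniformly.

(ii) With $\theta(\tau)=\sum_{t\in\mathbb Z}q^{t^2}$ and the basis of Step 2, $\Theta_{L,\sigma}=\prod\theta(p^{\nu_i}u_i\tau)\equiv\vartheta:=\prod\theta(u_i\tau)^{p^{\nu_i}}$, of weight $w(L)$ and with constant term $1$. From $\theta(\tau)=\eta(2\tau)^5\eta(\tau)^{-2}\eta(4\tau)^{-2}$,
$$\vartheta^{24}\prod_i\bigl(\Delta(u_i\tau)\Delta(4u_i\tau)\bigr)^{2p^{\nu_i}}=\prod_i\Delta(2u_i\tau)^{5p^{\nu_i}}.$$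
Take $4u_i\mid N_1$. By injectivity of $q$-expansions this identity holds for the reductions as sections on $X$. So it suffices that for $c\mid N_1$ the reduction of $\Delta(c\tau)$ has no zero off the cusps. The product of $\Delta(c\,\cdot)|\gamma$ over $\Gamma_0(c)\backslash\mathrm{SL}_2(\mathbb Z)$ has, by the computation in Step 1 of Lemma 2 with $c$ in place of $p^c$, factors $\delta_0^{-12}\Delta((\alpha\tau+\beta)/\delta_0)$ with $\alpha\delta_0=c$. These are $O$-integral forms on $\Gamma(N_1)$ with $p$-unit leading coefficient, since $p\nmid c$. The product is a level one form of weight $12\psi(c)$ without zeros on $\mathbb H_1$, where $\psi(c)=[\mathrm{SL}_2(\mathbb Z):\Gamma_0(c)]$; by the valence formula it is $C\Delta^{\psi(c)}$, and $C\in O^\times$. By (G2) its reduction has no zeros off the cusps, and $\overline{\Delta(c\,\cdot)}$ divides it. $\square$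

**Step 3: the congruence for $w(L)$.** Suppose some $L$ with $b(L)\not\equiv0$ violates (b); take $|L^\#/L|$ minimal. All $M\supsetneq L$ with $b(M)\not\equiv0$ satisfy (b). Choose $\sigma$ as in Step 2, and $N_1$ as in Lemma 4 and with $N'\ell^2\mid N_1$. Put $k_1=k+e\frac{p-1}2$. The form $f_\sigma E_0^e$ has weight $k_1$ and trivial character on $\Gamma(N_1)\cap\Gamma_0(p^s)$, and $E_0\equiv1$. By Lemma 2(a) (by (G1) directly if $s=0$) $\bar f_\sigma$ is the $q$-expansion of a section of weight $\equiv k_1\pmod{p-1}$. In (14) all $M\ne L$ with $b(M)\not\equiv0$ have $w(M)\equiv k_1$. If $w(L)\not\equiv k_1$, multiply the section of $\bar f_\sigma$ and the sections of these $\overline\Theta_{M,\sigma}$ by powers of $A$ to a common weight, which does not change $q$-expansions. Then (14) is a relation between one section of weight $\equiv k_1$ and $\bar b(L)\overline\Theta_{L,\sigma}$ of weight $w(L)$, and Lemma 1 gives $\bar b(L)\overline\Theta_{L,\sigma}=0$, contradicting Lemma 4(ii). So $w(L)\equiv k_1$.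

**Step 4: the bound for $w(L)$.** As $L$ violates (b), $w(L)>kI_s\ge w(M)$ for the other $M$ with $b(M)\not\equiv0$. All these weights are $\equiv k_1$, so
$$g=\bar b(L)\overline\Theta_{L,\sigma}+\sum_{M\supsetneq L,\ \bar b(M)\ne0}\bar b(M)\,A^{(w(L)-w(M))/(p-1)}\,\overline\Theta_{M,\sigma}$$
is a section of weight $w(L)$ with $q$-expansion $\bar f_\sigma$. All exponents of $A$ are positive, so at a supersingular point $g$ equals $\bar b(L)\overline\Theta_{L,\sigma}$, which is nonzero by Lemma 4(ii). Apply Lemma 3 to $f_\sigma^2\in M_{2k}(\Gamma(N_1)\cap\Gamma_0(p^s))$ and $g^2$; squaring removes the character, and $2w(L)\equiv2k_1=2k+e(p-1)\equiv2k\pmod{p-1}$. The result is $2w(L)\le2kI_s$, a contradiction. This proves (b), and Theorems 3 and 2. $\blacksquare$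

## 11. Frobenius powers of theta series: the bound $w(T)\le k$ is attained

**Proposition.** Let $p$ be odd, $r$ even, $T=\mathrm{diag}(p^{i_1}u_1,\dots,p^{i_r}u_r)$ with $p\nmid u_l>0$ and pairwise distinct entries. Then for every $m>r$
$$F=\prod_l\bigl(\vartheta_{u_l}^{(m)}\bigr)^{p^{i_l}}$$
has weight $w(T)$, level $N=4\,\mathrm{lcm}(u_l)$ prime to $p$, quadratic (or trivial) character, is mod $p$ singular of $p$-rank $r$, and $b_F(T)\not\equiv0$. So the bound $w(T)\le k$ in Theorem 3(b) is attained for $p\nmid N$.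

*Proof.* $F$ is the theta series of a positive definite diagonal form with entries $u_l$ in the even number $\sum p^{i_l}=2w(T)$ of variables, so (Θ) applies. The level is the least $L$ with all $L/(2u_l)$ even, i.e. $4\,\mathrm{lcm}(u_l)$. Since $\vartheta_u(Z)^{p^i}\equiv\vartheta_u(p^iZ)=\vartheta_{p^iu}(Z)\pmod p$, $F\equiv\vartheta_T^{(m)}$. So coefficients of rank $>r$ vanish mod $p$. The entries of $T$ are distinct, so by the argument for $K$ in Section 3 the automorphisms of $T$ are the sign changes, $\varepsilon(T)=2^r$. Hence $a_F(\mathrm{diag}(T,0))\equiv2^r\not\equiv0$. By (3), $b_{\vartheta_T}$ is $2^r$ on the class of $T$ and $0$ elsewhere, and congruent forms have congruent $b$, so $b_F(T)\equiv2^r\not\equiv0$. $\square$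

Take $i_1=2$, $i_2=\dots=i_r=0$. Then $k=\frac12(p^2+r-1)=\frac r2+(p+1)\frac{p-1}2$, i.e. $j=p+1$ and $p\nmid N$. Any combination of series $\vartheta_{T'}$ with $\mathrm{level}(T')\mid pN$ has $b(T)=0$ for this $T$, because $p^2\mid\mathrm{level}(T)$, so that $T$ is in the class of none of the $T'$. But $b_F(T)\not\equiv0$. Hence $F$ is not congruent to such a combination, and the range $j\le p$ in Theorem 2 for $p\nmid N$ cannot be enlarged.
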